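\title{Graded local cohomology modules with non-closed support}

\begin{abstract}
Let $R$ be a standard graded Noetherian ring with irrelevant ideal $R_+$, and let $M$ be a finitely generated graded $R$-module. We show that $H^i_{R_+}(M)$ can have infinitely many minimal associated primes, so that its support need not be Zariski-closed. Over $R=K[t,t^{-1}][a,b,c][u,v,w]$ we construct $M$ with $H^2_{R_+}(M)\cong\bigoplus_{\nu\ge1}K[t,t^{-1}]/(t^\nu-1)$. We also show that the index $2$, the number $3$ of generators of $R_+$ up to radical, and the dimension $4$ of $R_0$ (respectively $5$ for local $R_0$) are the smallest possible, the last among rings $R_0$ that are images of finite-dimensional Gorenstein rings.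
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $R=\bigoplus_{d\ge0}R_d$ be a commutative Noetherian graded ring that is \emph{standard}, that is, $R=R_0[R_1]$. Let $R_+=\bigoplus_{d>0}R_d$ be its irrelevant ideal and $M=\bigoplus_{d\in\mathbb Z}M_d$ a finitely generated graded $R$-module. The local cohomology modules $H^i_{R_+}(M)$, $i\ge0$, are given by the right derived functors of $\Gamma_{R_+}$, where $\Gamma_{R_+}(M)$ consists of the elements killed by a power of $R_+$. They are graded, and two finiteness facts are known: each component $H^i_{R_+}(M)_j$ is a finitely generated $R_0$-module, and it vanishes for $j\gg0$. In negative degrees nothing forces the components to stop. For $R=R_0[x_1,\dots,x_m]$ the module $H^m_{R_+}(R)$ is $R_0$-free on the monomials $x_1^{-\alpha_1}\cdots x_m^{-\alpha_m}$ with all $\alpha_l\ge1$, and it is not finitely generated over $R$ if $m\ge1$ and $R_0\ne0$. So one asks which finiteness properties survive. Huneke asked whether $\operatorname{Ass}_RH^i_{R_+}(M)$ is always finite, and Singh showed that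 it need not be. Infinitely many associated primes may still all contain one of finitely many among them, and the following weaker question is posed in \cite{lc}.

\begin{quote}
\emph{Is the set of minimal associated primes of $H^i_{R_+}(M)$ finite for all $R$, $M$ and $i$? Equivalently, is $\operatorname{Supp}_RH^i_{R_+}(M)$ always closed in $\operatorname{Spec}R$?}
\end{quote}

The two forms agree. For any module over a Noetherian ring, the minimal associated primes are the minimal elements of the support, and the support is stable under specialization. Since primes satisfy the descending chain condition, such a set is the union of the $V(P)$ over its minimal elements $P$; hence it is closed if and only if it has finitely many minimal elements. The question really concerns $\operatorname{Spec}R_0$.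

\begin{lemma}\label{lem:W}
Let $H=H^i_{R_+}(M)$ and $W=\operatorname{Supp}_{R_0}H=\bigcup_j\operatorname{Supp}_{R_0}H_j$. Then $\operatorname{Supp}_RH=\{P+R_+ : P\in W\}$. In particular $\operatorname{Supp}_RH$ is closed if and only if $W$ is closed in $\operatorname{Spec}R_0$.
\end{lemma}

\begin{proof}
Every element of $H$ is killed by a power of $R_+$, so $\operatorname{Supp}_RH\subset V(R_+)\cong\operatorname{Spec}R_0$. Let $P\in\operatorname{Spec}R_0$ and $s=s_0+s_+\in R\setminus(P+R_+)$ with $s_0\in R_0\setminus P$, $s_+\in R_+$. On $H_P$ the element $s_0$ is invertible and $s_+$ is locally nilpotent, so $s$ is invertible, with inverse $s_0^{-1}\sum_l(-s_+/s_0)^l$. Hence $H_{P+R_+}=H_P$.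
\end{proof}

Thus $W$ is a countable union of closed sets, and the question is whether finitely many of them suffice. There are reasons to expect so. If $N$ is a finitely generated graded $R$-module, then $\bigcup_j\operatorname{Supp}_{R_0}N_j=V(\operatorname{Ann}_{R_0}N)$, because the components containing the generators already give everything. The module $H$ is not finitely generated, but it is obtained by dualizing, degree by degree over the base ring, a complex of finitely generated graded modules (Lemma~\ref{lem:dual}), and over a principal ideal domain this does force $W$ to be closed (Example~\ref{ex:pid}). The support is also closed for $i\le1$ and in top cohomological degree (Theorem~\ref{thm:C}). Nevertheless the answer is no.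

\begin{theorem}\label{thm:A}
Let $D$ be a Noetherian domain and $t\in D$ a unit. Let $R=D[a,b,c,u,v,w]$ be the polynomial ring, graded by $R_0=D[a,b,c]$ and $\deg u=\deg v=\deg w=1$. The finitely generated graded $R$-module $M$ constructed in Section~\ref{sec:A} satisfies
\[
H^2_{R_+}(M)_{-\nu}\cong D/(t^\nu-1)\quad(\nu\ge1),\qquad H^2_{R_+}(M)_j=0\quad(j\ge0),
\]
and $\mathfrak n=(a,b,c,u,v,w)$ annihilates $H^2_{R_+}(M)$. Hence
\[
\operatorname{Supp}_RH^2_{R_+}(M)=\{\mathfrak p+\mathfrak n:\ \mathfrak p\in\operatorname{Spec}D,\ t^\nu-1\in\mathfrak p\text{ for some }\nu\ge1\}.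
\]
\end{theorem}

\begin{corollary}\label{cor:counter}
Let $K$ be any field and $D=K[t,t^{-1}]$. The minimal primes of $H^2_{R_+}(M)$ are the ideals $(g)+\mathfrak n$ with $g$ an irreducible factor of some $t^\nu-1$, and there are infinitely many of them.
\end{corollary}

\begin{proof}
In the principal ideal domain $D$ the primes containing the nonzero element $t^\nu-1$ are the maximal ideals $(g)$ with $g\mid t^\nu-1$; they are pairwise incomparable. Each $g$ has finitely many roots in $\overline K$, while $t^\nu-1$ has $\nu$ distinct roots whenever $\operatorname{char}K\nmid\nu$.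
\end{proof}

For $K=\mathbb Q$ these primes are $(\Phi_d(t))+\mathfrak n$, $d\ge1$, with $\Phi_d$ the cyclotomic polynomials. For $D=\mathbb Z[1/2]$ and $t=2$ the minimal primes are $(\ell)+\mathfrak n$ with $\ell$ an odd prime, since $\ell\mid 2^{\ell-1}-1$. Call a triple $(R,M,i)$ an \emph{example} if $H^i_{R_+}(M)$ has infinitely many minimal primes.

\begin{corollary}\label{cor:var}
\emph{(1)} For every $i\ge2$ there is an example. \emph{(2)} There are examples with $M=R$. \emph{(3)} There are examples with $R_0$ regular local of dimension $5$, essentially of finite type over a field.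
\end{corollary}

The example of Corollary~\ref{cor:counter} has $i=2$, three generators of $R_+$, and $\dim R_0=4$. The next two theorems show that none of these numbers can be lowered.

\begin{theorem}\label{thm:C}
Let $R_0$ be any Noetherian ring.
\begin{enumerate}
\item[(1)] $\operatorname{Ass}_RH^i_{R_+}(M)$ is finite for $i\le1$.
\item[(2)] If $H^j_{R_+}(N)=0$ for all $j>c$ and all finitely generated graded $N$, then $\operatorname{Supp}_RH^c_{R_+}(M)$ is closed.
\end{enumerate}
Hence, if $R_+$ has the same radical as an ideal with two generators, then $\operatorname{Supp}_RH^i_{R_+}(M)$ is closed for all $M$ and $i$.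
\end{theorem}

\begin{theorem}\label{thm:B}
Assume that $R_0$ is a homomorphic image of a finite-dimensional Gorenstein ring. If $\dim R_0\le3$, or if $R_0$ is semilocal with $\dim R_0\le4$, then $\operatorname{Supp}_RH^i_{R_+}(M)$ is closed for all $M$ and $i$.
\end{theorem}

Both bounds in Theorem~\ref{thm:B} are sharp, by Corollaries~\ref{cor:counter} and~\ref{cor:var}(3), in which $R_0$ is regular.

Section~\ref{sec:prelim} collects the standard tools. Section~\ref{sec:toy} shows the mechanism of Theorem~\ref{thm:A} on a curve, where it produces infinitely many associated primes but only embedded ones; Section~\ref{sec:A} passes to a surface and proves the theorem. Sections~\ref{sec:var}, \ref{sec:C} and~\ref{sec:B} prove Corollary~\ref{cor:var}, Theorem~\ref{thm:C} and Theorem~\ref{thm:B}; the last two sections are independent of the construction.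

\section{Standard facts}\label{sec:prelim}

Let $A$ be a Noetherian ring, $\mathfrak a=(f_1,\dots,f_s)$ an ideal and $L$ an $A$-module. The \v Cech complex $K=\bigotimes_l(A\to A_{f_l})$ has the form $A\to\bigoplus A_{f_l}\to\bigoplus A_{f_lf_{l'}}\to\dots\to A_{f_1\cdots f_s}$, in degrees $0,\dots,s$; its terms are flat, and $H^j_{\mathfrak a}(L)=H^j(K\otimes_AL)$.

\begin{enumerate}
\item[(L1)] $H^j_{\mathfrak a}$ depends only on $\sqrt{\mathfrak a}$, vanishes for $j>s$, is right exact for $j=s$, and commutes with direct limits and flat base change, in particular with localization. If $L$ is a module over a Noetherian $A$-algebra $A'$, then $H^j_{\mathfrak a}(L)=H^j_{\mathfrak aA'}(L)$; so $H^j_{\mathfrak a+\mathfrak c}(L)=H^j_{\mathfrak a}(L)$ if $\mathfrak cL=0$. The modules $H^j_{\mathfrak a}(L)$ are $\mathfrak a$-torsion (every element is killed by a power of $\mathfrak a$), and an $\mathfrak a$-torsion module has $H^j_{\mathfrak a}=0$ for $j>0$; so $H^j_{\mathfrak a}(L)=H^j_{\mathfrak a}(L/\Gamma_{\mathfrak a}L)$ for $j>0$.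
\item[(L2)] For a complex $X$ of $A$-modules there is a spectral sequence $E_2^{p,q}=H^p_{\mathfrak a}(H^q(X))\Rightarrow H^{p+q}(K\otimes_AX)$ with the finitely many columns $0\le p\le s$. Applied to the \v Cech complex on one element $z$ and to $X=K\otimes_AL$, it gives exact sequences
\[
0\to H^1_{(z)}(H^{j-1}_{\mathfrak a}(L))\to H^j_{\mathfrak a+(z)}(L)\to \Gamma_{(z)}(H^j_{\mathfrak a}(L))\to0 .
\]
\item[(L3)] With $U=\operatorname{Spec}A\setminus V(\mathfrak a)$ one has $\Gamma(U,\tilde L)=\ker\bigl(\bigoplus L_{f_l}\to\bigoplus L_{f_lf_{l'}}\bigr)$ and $H^1_{\mathfrak a}(L)=\operatorname{coker}(L\to\Gamma(U,\tilde L))$, functorially in $L$.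
\item[(L4)] (Grothendieck) If $(A,\mathfrak m)$ is local and $L\ne0$ is finitely generated, the largest $j$ with $H^j_{\mathfrak m}(L)\ne0$ is $\dim L$ and the smallest is $\operatorname{depth}L$. The first statement holds also for graded modules over a standard graded algebra over a field, with $\mathfrak m$ the irrelevant ideal.
\item[(L5)] Let $(A,\mathfrak m,k)$ be a Gorenstein local ring of dimension $h$ and $E$ the injective hull of $k$. Then $A$ has injective dimension $h$, $\operatorname{Ext}^j_A(k,A)=0$ and $H^j_{\mathfrak m}(A)=0$ for $j\ne h$, and $H^h_{\mathfrak m}(A)\cong E$. The functor $\operatorname{Hom}_A(-,E)$ is exact and kills no nonzero module. For finitely generated $L$, local duality says $H^s_{\mathfrak m}(L)\cong\operatorname{Hom}_A(\operatorname{Ext}^{h-s}_A(L,A),E)$. As $A$ is Cohen--Macaulay, $\operatorname{ht}Q+\dim A/Q=h$ for every prime $Q$. A Noetherian ring is Gorenstein if all its localizations at primes are.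
\item[(P)] On $\mathbb P^1_D$ with coordinates $x,y$ one has $H^0(\mathcal O(j))=D[x,y]_j$, and $H^1(\mathcal O(j))$ is $D$-free on the monomials $x^{i}y^{i'}$ with $i,i'<0$, $i+i'=j$. So $H^0(\mathcal O(j))=0$ for $j<0$ and $H^1(\mathcal O(j))=0$ for $j\ge-1$. Since these modules are free, the K\"unneth formula on $\mathbb P^1_D\times_D\mathbb P^1_D$ reads $H^l(\mathcal O(j,j'))=\bigoplus_{e+e'=l}H^e(\mathcal O(j))\otimes_DH^{e'}(\mathcal O(j'))$.
\item[(GF)] (Generic freeness \cite[Thm~24.1]{Mat}) If $A$ is a Noetherian domain and $L$ is a finitely generated module over a finitely generated $A$-algebra, there is $f\ne0$ in $A$ with $L_f$ free over $A_f$.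
\item[(O)] (\cite[Thm~24.2]{Mat}) A subset $U\subset\operatorname{Spec}A$ is open if and only if it is stable under generalization and, for each $Q\in U$, contains a nonempty open subset of $V(Q)$.
\end{enumerate}

The complement of $W$ is stable under generalization. So by (O) and Lemma~\ref{lem:W}, the support of $H^i_{R_+}(M)$ is closed if and only if
\begin{equation}\label{eq:generic}
\text{for each prime }Q\notin W\text{ of }R_0\text{ there is }f\in R_0\setminus Q\text{ with }V(Q)\cap D(f)\cap W=\emptyset .
\end{equation}

\section{A nodal curve with twisted gluing}\label{sec:toy}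

In this section and the next, $D$ is a Noetherian domain and $t\in D$ is a unit. Let $0=(1:0)$ and $\infty=(0:1)$ in $\mathbb P^1_D$ with coordinates $(x:y)$, and let $\mathrm{ev}_0$ and $\mathrm{ev}_\infty$ be the substitutions $(x,y)=(1,0)$ and $(x,y)=(0,1)$.

For $W$ not to be closed, the supports of the components must keep moving. The sets $V(t^\nu-1)$ do, and they arise from a curve. Glue $0$ and $\infty$ to obtain a nodal curve, and for a unit $\lambda$ let $\mathcal L_\lambda$ be the sheaf of functions $f$ on $\mathbb P^1_D$ with $f(0)=\lambda f(\infty)$, the kernel of $f\mapsto f(0)-\lambda f(\infty)$. On global functions, which are constants, this map is multiplication by $1-\lambda$, and $H^1(\mathbb P^1_D,\mathcal O)=0$; so $H^1(\mathcal L_\lambda)=D/(1-\lambda)$. We want these modules, for $\lambda=t^{-\nu}$, to be the components of degree $-\nu$ of a local cohomology module. Multiplication by a variable of degree one should therefore multiply the gluing constant by $t$. But such variables act through forms of positive degree in $x,y$, so in degree $-\nu$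 one meets a sheaf of negative degree instead of $\mathcal L_{t^{-\nu}}$. The remedy is a second grading, carried by variables in $R_0$, which raise the degree in $x,y$ without changing the gluing constant. This picture guides the construction; the proofs do not use it.

Put
\[
p=x^2+y^2,\qquad q=xy,\qquad r=tx^2+y^2 ,
\]
so that
\begin{equation}\label{eq:values}
\mathrm{ev}_0(p,q,r)=(1,0,t),\qquad \mathrm{ev}_\infty(p,q,r)=(1,0,1).
\end{equation}
Multiplication by $p$ keeps the gluing constant and multiplication by $r$ multiplies it by $t$. The form $q$ vanishes at both points, so it is compatible with every gluing; it is needed because $p$ and $r$ have zeros, and it has no zero in common with either. A linear form vanishing at $0$ and $\infty$ is zero, which is why we use quadrics.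

\begin{example}\label{ex:toy}
Let $R'=D[a,b,u,v]$ with $R'_0=D[a,b]$, acting on
\[
B'=\bigoplus_{k,n\ge0}D[x,y]_{2(k+n)}\alpha^k\beta^n\ \supset\ G'=\bigoplus_{k\ge1,\,n\ge0}D[x,y]_{2(k+n)}\alpha^k\beta^n
\]
through $a=\alpha p$, $b=\alpha q$, $u=\beta r$, $v=\beta q$. The grading of $R'$ is $n$. Let $T'$ have $T'_{k,n}=D$ for $k\ge1$, $n\ge0$, with $a,b,u,v$ acting as $1,0,t,0$. By \eqref{eq:values} the map $\varphi'=\mathrm{ev}_0-t^n\mathrm{ev}_\infty$ on $G'_{k,n}$ is $R'$-linear; it is onto because $x^{2(k+n)}\mapsto1$. Let $M'=\ker\varphi'$: its elements are the forms with gluing constant $t^n$.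

The elements $X=\beta x^2$, $Y=\beta y^2$ satisfy $tX^2-uX+v^2=0$, $Y^2-uY+tv^2=0$, $u=tX+Y$, $v^2=XY$, and $\alpha x^2,\alpha y^2$ satisfy the same relations with $1,a,b$ for $t,u,v$. So $B'$ is finite over $R'$, the module $M'$ is finitely generated, and $\sqrt{(u,v)B'}=\sqrt{(X,Y)}$. Fix $k\ge1$, $n\in\mathbb Z$ and put $m=k+n$. In bidegree $(k,n)$ the \v Cech complex of $G'$ on $X,Y$ is
\[
G'_{k,n}\to (D[x,y]_x)_{2m}\oplus(D[x,y]_y)_{2m}\to(D[x,y]_{xy})_{2m},
\]
and that of $T'$ on $u$ (recall $vT'=0$) is $T'_{k,n}\to D$. For $n\ge0$ both are exact in positive degrees. For $n<0$ we read off $H^1_{R'_+}(G')_{k,n}=D[x,y]_{2m}$, $H^1_{R'_+}(T')_{k,n}=D$, and $H^2_{R'_+}(G')_{k,n}=H^1(\mathbb P^1_D,\mathcal O(2m))$, free of rank $-2m-1$ for $m<0$ and zero otherwise. To compute the map on $H^1$, write $f\alpha^k\beta^n=(r^sf\alpha^k\beta^{n+s})/u^s$ with $s\ge-n$; applying $\varphi'$ to the numerator and dividing by $t^s$ gives $\mathrm{ev}_0f-t^n\mathrm{ev}_\infty f$. For instance $\alpha\beta^{-1}=\alpha r/u\mapsto(t-1)/t=1-t^{-1}$. The sequence $H^1_{R'_+}(G')\to H^1_{R'_+}(T')\to H^2_{R'_+}(M')\to H^2_{R'_+}(G')\to0$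 now shows that, for $n=-\nu<0$,
\[
H^2_{R'_+}(M')_{k,-\nu}\cong
\begin{cases}
0 & m>0,\\
D/(t^\nu-1) & m=0,\\
D^{-2m} & m<0,
\end{cases}
\]
where for $m<0$ the module is an extension of $D^{-2m-1}$ by $D$. The diagonal $m=0$ is what we wanted. It is killed by $\mathfrak n'=(a,b,u,v)$, which raises $m$ to $1$. For $D=K[t,t^{-1}]$ and an irreducible $g\mid t^\nu-1$, the class of $(t^\nu-1)/g$ has annihilator $(g)+\mathfrak n'$, so there are infinitely many associated primes. But they are embedded. The component of degree $-\nu$ lives in $k\le\nu$, so it is killed by $(a,b)^\nu$ and the support lies in $V(\mathfrak n')$; and an element of $R'_0$ with nonzero constant term in $D$ kills no nonzero element of the free module in bidegree $(1,-2)$, so $\mathfrak n'$ itself is in the support. The support is $V(\mathfrak n')$, closed, as Theorem~\ref{thm:C} requires for two variables.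
\end{example}

We must remove the free modules in the range $m<0$ without touching $m=0$. Multiply by a second projective line with coordinates $\xi,\eta$, and replace $\mathcal O(2m)$ by $\mathcal O(2m,m)$. For $m=0$ nothing changes. For $m<0$ the factor $H^0(\mathcal O(m))=0$ kills the contribution of $T'$ and, by the K\"unneth formula, the group $H^1$ as well. The price is one more variable in each group: we need forms of bidegree $(2,1)$ without common zero on a surface, and we take the three forms $r\xi$, $q\eta$, $r\eta+q\xi$. If they vanish at a point, then $r\eta$ and $q\xi$ have sum $0$ and product $(r\xi)(q\eta)=0$, so both vanish, and then $r=q=0$, which is impossible.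

\section{The counterexample}\label{sec:A}

\subsection*{Construction}
Let $\Lambda=D[x,y,\xi,\eta]$, bigraded by the degrees in $(x,y)$ and in $(\xi,\eta)$. Put $\Lambda[m]=\Lambda_{(2m,m)}$, which is zero for $m<0$, and $L=D[\xi,\eta]$. The substitutions $\mathrm{ev}_0,\mathrm{ev}_\infty$ map $\Lambda[m]$ to $L_m$. With new variables $\alpha,\beta$ set
\[
B=\bigoplus_{k,n\ge0}\Lambda[k+n]\alpha^k\beta^n\subset\Lambda[\alpha,\beta],\qquad
G=\bigoplus_{k\ge1,\,n\ge0}\Lambda[k+n]\alpha^k\beta^n .
\]
Then $B$ is a domain and $G$ is an ideal of $B$. Let $R=D[a,b,c,u,v,w]$ act through the $D$-algebra map $R\to B$,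
\[
\begin{aligned}
a&\mapsto\alpha p\xi, & b&\mapsto\alpha q\eta, & c&\mapsto\alpha(p\eta+q\xi),\\
u&\mapsto\beta r\xi, & v&\mapsto\beta q\eta, & w&\mapsto\beta(r\eta+q\xi).
\end{aligned}
\]
All modules below are bigraded by $(k,n)$, with $a,b,c$ in bidegree $(1,0)$ and $u,v,w$ in bidegree $(0,1)$; the grading in Theorem~\ref{thm:A} is $n$. Let $T=\bigoplus_{k\ge1,n\ge0}T_{k,n}$ with $T_{k,n}=L_{k+n}$, where $a,b,c,u,v,w$ act as multiplication by $\xi,0,\eta,t\xi,0,t\eta$ with the indicated shifts of bidegree. Define
\[
\varphi:G\to T,\qquad \varphi(g\alpha^k\beta^n)=\mathrm{ev}_0(g)-t^n\,\mathrm{ev}_\infty(g)\in T_{k,n},\qquad M=\ker\varphi .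
\]

\begin{lemma}\label{lem:phi}
The map $\varphi$ is $R$-linear and surjective, so $0\to M\to G\to T\to0$ is an exact sequence of bigraded $R$-modules.
\end{lemma}

\begin{proof}
By \eqref{eq:values}, both $\mathrm{ev}_0$ and $\mathrm{ev}_\infty$ send $p\xi,\ q\eta,\ p\eta+q\xi$ to $\xi,0,\eta$, and $a,b,c$ do not change $n$; so $\varphi$ commutes with $a,b,c$. The forms $r\xi,\ q\eta,\ r\eta+q\xi$ go to $t\xi,0,t\eta$ under $\mathrm{ev}_0$ and to $\xi,0,\eta$ under $\mathrm{ev}_\infty$, and $n$ rises by one. Hence
$\varphi(u\,g\alpha^k\beta^n)=t\xi\,\mathrm{ev}_0g-t^{n+1}\xi\,\mathrm{ev}_\infty g=t\xi\,\varphi(g\alpha^k\beta^n)$, the same holds for $w$ with $\eta$ in place of $\xi$, and $\varphi(vG)=0$. For $h\in L_m$ with $m=k+n\ge1$ we have $\varphi(x^{2m}h\alpha^k\beta^n)=h$. (This is why we take $k\ge1$.)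
\end{proof}

\begin{lemma}\label{lem:finite}
The ring $B$ is a finite $R$-module, so $G$, $T$ and $M$ are finitely generated over $R$. Moreover $\sqrt{R_+B}=\sqrt{\mathfrak b}$ for $\mathfrak b=(\beta x^2\xi,\beta x^2\eta,\beta y^2\xi,\beta y^2\eta)B$.
\end{lemma}

\begin{proof}
A monomial of bidegree $(2m,m)$ is a product of $m$ monomials of bidegree $(2,1)$. So $B$ is generated over $D$ by the elements $\alpha\mu\zeta$ and $\beta\mu\zeta$ with $\mu\in\{x^2,xy,y^2\}$, $\zeta\in\{\xi,\eta\}$. The elements $\beta r\eta$ and $\beta q\xi$ have sum $w$ and product $uv$, so they are roots of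
\begin{equation}\label{eq:int1}
Z^2-wZ+uv ,
\end{equation}
while $\beta r\xi=u$ and $\beta q\eta=v$. Thus $\beta r\zeta$ and $\beta q\zeta=\beta xy\zeta$ are integral over the image of $R$. From $tx^4-rx^2+q^2=0$ and $y^4-ry^2+tq^2=0$ we get, for $X=\beta x^2\zeta$ and $Y=\beta y^2\zeta$,
\begin{equation}\label{eq:int2}
tX^2-(\beta r\zeta)X+(\beta q\zeta)^2=0,\qquad Y^2-(\beta r\zeta)Y+t(\beta q\zeta)^2=0 .
\end{equation}
As $t$ is a unit, $X$ and $Y$ are integral as well. For the generators $\alpha\mu\zeta$ replace $t,r,u,v,w$ by $1,p,a,b,c$. So $B$ is finite over the Noetherian ring $R$.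

We have $\beta r\zeta=tX+Y\in\mathfrak b$ and $(\beta q\zeta)^2=XY\in\mathfrak b$, so $u,v,w\in\sqrt{\mathfrak b}$. Conversely \eqref{eq:int1} gives $(\beta r\eta)^2,(\beta q\xi)^2\in R_+B$, so all $\beta r\zeta,\beta q\zeta$ lie in $\sqrt{R_+B}$, and then \eqref{eq:int2} puts $X$ and $Y$ there.
\end{proof}

\subsection*{Cohomology}
Let $U=\operatorname{Spec}R\setminus V(R_+)$ and let $F$ be the fraction field of $\Lambda[\alpha,\beta]$. All localizations of $G$ at nonzero elements of $B$ lie in $F$. All modules below vanish in bidegrees with $k\le0$, so we fix $k\ge1$, $n\in\mathbb Z$ and put $m=k+n$.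

\begin{lemma}\label{lem:coh}
\emph{(1)} $H^2_{R_+}(G)=0$, and $\Gamma(U,\tilde G)_{k,n}=\Lambda[m]\alpha^k\beta^n$ as subsets of $F$.
\emph{(2)} The rule $h/u^s\mapsto h/(t\xi)^s$ identifies $(T_u)_{k,n}$ with $(L_\xi)_m$, and $\Gamma(U,\tilde T)_{k,n}$ with $L_m\subset(L_\xi)_m$.
\emph{(3)} Under these identifications $\varphi$ induces the map $\Lambda[m]\to L_m$, $f\mapsto\mathrm{ev}_0f-t^n\mathrm{ev}_\infty f$.
\end{lemma}

\begin{proof}
(1) By (L1) and Lemma~\ref{lem:finite}, $H^j_{R_+}(G)=H^j_{\mathfrak b}(G)$. Let $\pi$ be a product of $l\ge1$ distinct generators of $\mathfrak b$ and write $\pi=\beta^l\pi'$ with $\pi'\in\Lambda[l]$. Then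
\[
(G_\pi)_{k,n}=(\Lambda_{\pi'})_{(2m,m)}\,\alpha^k\beta^n .
\]
The inclusion $\subset$ holds by comparing degrees. Conversely $(h/\pi'^N)\alpha^k\beta^n=h\alpha^k\beta^{n+lN}/\pi^N$ with $h\in\Lambda[m+lN]$, and we may enlarge $N$ until $n+lN\ge0$, so that the numerator lies in $G$. The module $(\Lambda_{\pi'})_{(2m,m)}$ consists of the sections of $\mathcal O(2m,m)$ over the open set $\pi'\ne0$ of $\mathbb P=\mathbb P^1_D\times_D\mathbb P^1_D$. So in bidegree $(k,n)$ the \v Cech complex of $G$ on the generators of $\mathfrak b$ is $G_{k,n}$ followed by the \v Cech complex of $\mathcal O(2m,m)$ for the cover of $\mathbb P$ by the four affine sets $x\xi\ne0$, $x\eta\ne0$, $y\xi\ne0$, $y\eta\ne0$. By (P),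
\[
H^2_{R_+}(G)_{k,n}=H^1(\mathbb P,\mathcal O(2m,m))=H^1(\mathcal O(2m))\otimes H^0(\mathcal O(m))\ \oplus\ H^0(\mathcal O(2m))\otimes H^1(\mathcal O(m)).
\]
For $m\ge0$ both $H^1$ vanish, and for $m<0$ both $H^0$ vanish. Also $\bigcap_\pi G_\pi$, over the four generators $\pi$, has component $H^0(\mathbb P,\mathcal O(2m,m))\alpha^k\beta^n=\Lambda[m]\alpha^k\beta^n$. By (L3), $\Gamma(U,\tilde G)=G_u\cap G_v\cap G_w$ inside $F$. The two intersections agree: for nonzero generators $f_1,\dots,f_s$ of an ideal $\mathfrak a$ of $B$, the intersection $\bigcap G_{f_l}$ is the set of $e\in F$ with $\mathfrak a^Ne\subset G$ for some $N$, and this depends only on $\sqrt{\mathfrak a}$.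

(2) On $T$ the elements $u,w$ act as $t\xi,t\eta$ with $t$ a unit, and $T_v=0$. Clearing denominators as in (1), we get $(T_u)_{k,n}=(L_\xi)_m$, $(T_w)_{k,n}=(L_\eta)_m$, $(T_{uw})_{k,n}=(L_{\xi\eta})_m$, compatibly with the localization maps. By (L3), $\Gamma(U,\tilde T)_{k,n}=(L_\xi)_m\cap(L_\eta)_m=L_m$.

(3) Since $\Gamma(U,\tilde T)\to T_u$ is injective, we may compute in $G_u\to T_u$. For $f\in\Lambda[m]$ and $s\ge\max(0,-n)$ we have $f\alpha^k\beta^n=g/u^s$ with $g=(r\xi)^sf\alpha^k\beta^{n+s}\in G_{k,n+s}$. Its image is
\[
\frac{\varphi(g)}{(t\xi)^s}=\frac{t^s\xi^s\,\mathrm{ev}_0f-t^{n+s}\xi^s\,\mathrm{ev}_\infty f}{t^s\xi^s}=\mathrm{ev}_0f-t^n\,\mathrm{ev}_\infty f .\qedhere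
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The long exact sequence of Lemma~\ref{lem:phi} and $H^2_{R_+}(G)=0$ give
\[
H^2_{R_+}(M)=\operatorname{coker}\bigl(H^1_{R_+}(G)\to H^1_{R_+}(T)\bigr),
\]
as bigraded modules. Apply (L3) and Lemma~\ref{lem:coh}. For $n\ge0$ we have $T_{k,n}=L_m=\Gamma(U,\tilde T)_{k,n}$, so $H^1_{R_+}(T)_{k,n}=0$. For $n=-\nu<0$ we have $G_{k,n}=T_{k,n}=0$, so the map on $H^1$ is $\Lambda[m]\to L_m$, $f\mapsto\mathrm{ev}_0f-t^{-\nu}\mathrm{ev}_\infty f$. It is onto for $m\ge1$, since $x^{2m}h\mapsto h$. For $m<0$ both sides vanish. For $m=0$ it is multiplication by $1-t^{-\nu}$ on $D$. Therefore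
\[
H^2_{R_+}(M)_{k,n}\cong\begin{cases}D/(t^\nu-1)&(k,n)=(\nu,-\nu),\ \nu\ge1,\\ 0&\text{otherwise.}\end{cases}
\]
Summing over $k$ gives the components in the theorem. Each of $a,b,c,u,v,w$ raises $k+n$ by one, so it maps the component of bidegree $(\nu,-\nu)$ into a zero component. Hence $\mathfrak n$ kills $H^2_{R_+}(M)$, which is the module $\bigoplus_\nu D/(t^\nu-1)$ over $R/\mathfrak n=D$, and the support is as stated.
\end{proof}

That $t$ is a unit is used in \eqref{eq:int2} and in Lemma~\ref{lem:coh}(2); modulo a prime containing $t$, the forms $r$ and $q$ have the common zero $(1:0)$. That $D$ is a domain is used only to place the localizations of $G$ in one field.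

\section{Higher index, the ring itself, and a local base}\label{sec:var}

\begin{proof}[Proof of Corollary~\ref{cor:var}]
(1) Let $(R,M,i-1)$ be an example and $s$ a new variable of degree $1$. The irrelevant ideal of $R[s]$ is $(R_+,s)$, and $H^j_{R_+}(M[s])=H^j_{R_+}(M)[s]$ by flat base change. For any $R$-module $X$ we have $\Gamma_{(s)}(X[s])=0$ and $H^1_{(s)}(X[s])=X[s,s^{-1}]/X[s]=\bigoplus_{l\ge1}Xs^{-l}$. By (L2), $H^i_{(R_+,s)}(M[s])$ is, as an $R_0$-module, a direct sum of copies of $H^{i-1}_{R_+}(M)$. So the set $W\subset\operatorname{Spec}R_0$ is unchanged, and $(R[s],M[s],i)$ is an example by Lemma~\ref{lem:W}. Start from Corollary~\ref{cor:counter} and iterate.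

(2) Let $R,M$ be as in Corollary~\ref{cor:counter}. Let $e$ be at least the largest degree of a generator of $M$; since $R$ is standard, $M_{\ge e}$ is generated in degree $e$. Let $N=M_{\ge e}(e)$, so $N_d=M_{e+d}$ for $d\ge0$ and $N=RN_0$, and let $R'=R\ltimes N$ be the trivial extension: $R\oplus N$ with $N^2=0$. It is finite over $R$, hence Noetherian. It has $R'_0=R_0\ltimes N_0$ and $R'_d=R_d\oplus R_dN_0=R_dR'_0$, so it is standard graded and $R'_+=R_+R'$. By (L1), $H^2_{R'_+}(R')=H^2_{R_+}(R)\oplus H^2_{R_+}(N)$ as $R$-modules. The first summand is zero, since $u,v,w$ is a regular sequence of length three. The second is $H^2_{R_+}(M)$ up to shift, since $M/M_{\ge e}$ is $R_+$-torsion and so has $H^1_{R_+}=H^2_{R_+}=0$. Finally $N$ is nilpotent, so $\mathfrak P\mapsto\mathfrak P\ltimes N$ identifies $\operatorname{Spec}R$ with $\operatorname{Spec}R'$; as $R'_{\mathfrak P}=R'_{\mathfrak P\ltimes N}$, the supports correspond.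

(3) The primes in the support must be gathered inside one maximal ideal, so we homogenize $t$. Let $D_0=K[s_1,s_2]$, $D=D_0[1/(s_1s_2)]$, $t=s_1/s_2$, and let $M$ be as in Theorem~\ref{thm:A} for this $D$. Let $\tilde M\subset M$ be the $D_0[a,b,c,u,v,w]$-submodule generated by finitely many homogeneous generators of $M$; then $\tilde M_{s_1s_2}=M$. Localize at the maximal ideal $\mathfrak m=(s_1,s_2,a,b,c)$ of $D_0[a,b,c]$: the ring $R_0=D_0[a,b,c]_{\mathfrak m}$ is regular local of dimension $5$, and $\tilde M_{\mathfrak m}$ is a finitely generated graded module over $R_0[u,v,w]$. By (L1), a prime $P\subset\mathfrak m$ with $s_1s_2\notin P$ lies in the set $W$ for $\tilde M_{\mathfrak m}$ if and only if $PD[a,b,c]$ lies in the set $W$ for $M$. Let $g$ be an irreducible factor of $s_1^\nu-s_2^\nu=s_2^\nu(t^\nu-1)$. It is homogeneous of positive degree, so $g\in(s_1,s_2)$, and $g\nmid s_1s_2$. Hence $P=(g,a,b,c)$ lies in $W$. It is minimal in $W$: a smaller prime in $W$ also avoids $s_1s_2$, so by Theorem~\ref{thm:A} it extends to $\mathfrak p+(a,b,c)$ with $\mathfrak p\subsetneq gD$,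 that is $\mathfrak p=0$, which contains no $t^\nu-1$. There are infinitely many such $(g)$, since $s_1^\nu-s_2^\nu$ has $\nu$ pairwise nonproportional linear factors over $\overline K$ when $\operatorname{char}K\nmid\nu$.
\end{proof}

\section{The lowest and the highest cohomological degrees}\label{sec:C}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
(1) The module $H^0_{R_+}(M)\subset M$ is finitely generated. For $i=1$ replace $M$ by $\bar M=M/\Gamma_{R_+}(M)$, which does not change $H^1_{R_+}$ and has $\Gamma_{R_+}(\bar M)=0$. Let $I$ be an injective hull of $\bar M$. As $\Gamma_{R_+}(I)\cap\bar M=0$, we get $\Gamma_{R_+}(I)=0$. The long exact sequences of $0\to\bar M\to I\to I/\bar M\to0$ give $H^1_{R_+}(\bar M)=\Gamma_{R_+}(I/\bar M)$ and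
\[
\operatorname{Hom}_R(R/R_+,H^1_{R_+}(\bar M))=\operatorname{Hom}_R(R/R_+,I/\bar M)\cong\operatorname{Ext}^1_R(R/R_+,\bar M),
\]
which is finitely generated. For any module $X$ one has $\operatorname{Ass}\operatorname{Hom}_R(R/R_+,X)=\operatorname{Ass}X\cap V(R_+)$, and this is $\operatorname{Ass}X$ if $X$ is $R_+$-torsion.

(2) The point is that top cohomology can be tested on fibers. By direct limits the hypothesis holds for all graded modules, so $H^c_{R_+}$ is right exact on graded modules; it also commutes with direct sums. Applying it to a free presentation of the residue field $k(P)$ over $R_0$, tensored with $M$, we get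
\[
H^c_{R_+}(M)\otimes_{R_0}k(P)=H^c_{R_+}(M\otimes_{R_0}k(P))\qquad(P\in\operatorname{Spec}R_0).
\]
The components of $H^c_{R_+}(M)$ are finitely generated over $R_0$, so by Nakayama's lemma $P\in W$ if and only if the right side is nonzero. Now $M\otimes k(P)$ is a finitely generated graded module over the standard graded $k(P)$-algebra $R\otimes k(P)$. By (L4) and the hypothesis its dimension is at most $c$, and $P\in W$ if and only if it is nonzero of dimension $c$.

We verify \eqref{eq:generic}. Let $Q\notin W$. By (GF) there is $f\in R_0\setminus Q$ with $(M/QM)_f$ free over $(R_0/Q)_f$. Its components are direct summands, hence finitely generated projective modules over a domain, of constant rank. So $M\otimes k(P)$ has the same Hilbert function for all $P\in V(Q)\cap D(f)$. The Hilbert function decides whether the module is zero and determines its dimension, so no such $P$ lies in $W$.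

For the last statement, $H^j_{R_+}=0$ for $j>2$ by (L1); part (1) covers $i\le1$ and part (2) with $c=2$ covers $i=2$.
\end{proof}

In Theorem~\ref{thm:A} the index $i=2$ is the only one that escapes both parts: there $c=3$.

\section{Base rings of small dimension}\label{sec:B}

\subsection*{Duality over the base}
Let $A$ be a Gorenstein ring of finite dimension with a surjection $A\to R_0$ with kernel $J$; we identify $\operatorname{Spec}R_0$ with $V(J)$, and heights are taken in $A$ unless stated otherwise. Choose a graded surjection $S=A[x_1,\dots,x_m]\to R$ with $\deg x_l=1$. Then $M$ is a finitely generated graded $S$-module with $JM=0$, and $H^i_{R_+}(M)=H^i_{S_+}(M)$. Let $F_\bullet\to M$ be a graded resolution by finitely generated free $S$-modules, and put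
\[
C=\operatorname{Hom}_S(F_\bullet,S(-m)),\qquad N^q=H^q(C)=\operatorname{Ext}^q_S(M,S(-m)),
\]
where $S(-m)_n=S_{n-m}$. The $N^q$ are finitely generated graded $S$-modules, killed by $J$ and zero for $q<0$. The degree $n$ part $C_n$ is a complex of finitely generated free $A$-modules.

\begin{lemma}\label{lem:dual}
$H^i_{S_+}(M)_{-n}\cong H_{m-i}(\operatorname{Hom}_A(C_n,A))$ for all $n$.
\end{lemma}

\begin{proof}
The \v Cech complex on $x_1,\dots,x_m$ has cohomology only in degree $m$, so it is a flat resolution of $H^m_{S_+}(S)$, and $H^i_{S_+}(M)=\operatorname{Tor}^S_{m-i}(M,H^m_{S_+}(S))=H_{m-i}(H^m_{S_+}(F_\bullet))$. For a finitely generated graded free module $F$ consider the pairing, natural in $F$,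
\[
\operatorname{Hom}_S(F,S(-m))_n\times H^m_{S_+}(F)_{-n}\to H^m_{S_+}(S)_{-m}=A\cdot(x_1\cdots x_m)^{-1},\quad(\psi,\theta)\mapsto H^m_{S_+}(\psi)(\theta).
\]
For $F=S(-d)$ it is the multiplication $S_{n+d-m}\times H^m_{S_+}(S)_{-n-d}\to A$. The product $x^\gamma\cdot x^{-\alpha}$ has degree $-m$ and is zero unless all its exponents are negative, that is, unless $\alpha=\gamma+(1,\dots,1)$. So the monomial bases are dual, the pairing is perfect, and $H^m_{S_+}(F_q)_{-n}=\operatorname{Hom}_A(C^q_n,A)$.
\end{proof}

\begin{example}\label{ex:pid}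
Let $R_0=A$ be a principal ideal domain and $q=m-i$. The universal coefficient theorem gives
\[
0\to\operatorname{Ext}^1_A(N^{q+1}_n,A)\to H^i_{S_+}(M)_{-n}\to\operatorname{Hom}_A(N^q_n,A)\to0 ,
\]
and $\operatorname{Ext}^1_A(N^{q+1}_n,A)$ is isomorphic to the torsion submodule of $N^{q+1}_n$. If some $N^q_n$ has positive rank, $W=\operatorname{Spec}A$. Otherwise $W$ is the $A$-support of the $A$-torsion submodule of $N^{q+1}$, which is a finitely generated graded $S$-module; so $W$ is closed.
\end{example}

The example works because support is read off from one finitely generated $S$-module. In general the dual complexes $\operatorname{Hom}_A(C_n,A)$ involve the modules $\operatorname{Ext}^p_A(N^q_n,A)$ and differentials between them, and these do not assemble into finitely generated $S$-modules. We therefore dualize back, one prime at a time, which returns us to $C$ at the cost of taking local cohomology. For $P\in\operatorname{Spec}A$ let $K_P$ be the \v Cech complex on a finite generating set of $P$, write $H^j_P(X)=H^j(K_P\otimes_AX)$ for a complex $X$, and let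 $C_P$ be the localization of $C$ at $P$.

\begin{lemma}\label{lem:crit}
Let $P\in V(J)$. For any choice of generators, $P\in W$ if and only if $H_P^{\,m-i+\operatorname{ht}P}(C_P)\ne0$.
\end{lemma}

\begin{proof}
Let $h=\operatorname{ht}P$ and let $E$ be the injective hull of $k(P)$ over $A_P$. Localize Lemma~\ref{lem:dual} at $P$ and apply $\operatorname{Hom}_{A_P}(-,E)$. For a finitely generated free module $\Phi$ we have $\operatorname{Hom}(\operatorname{Hom}(\Phi,A_P),E)=\Phi\otimes E$. So by (L5), $(H^i_{S_+}(M)_{-n})_P\ne0$ if and only if $H^{m-i}((C_n)_P\otimes E)\ne0$. In the double complex $K_P\otimes(C_n)_P$ take cohomology first in the direction of the bounded complex $K_P$: since $(C^q_n)_P$ is free and $A_P$ is Gorenstein, it is $(C_n^q)_P\otimes E$, concentrated in degree $h$. Hence $H^{m-i}((C_n)_P\otimes E)=H_P^{m-i+h}((C_n)_P)$. Sum over $n$.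
\end{proof}

\subsection*{Reduction to a statement along $V(Q)$}
Fix a prime $Q\in V(J)\setminus W$ and put
\[
\delta=\dim R_{0,Q},\qquad j_0=m-i+\operatorname{ht}Q,\qquad e_P=\dim A_P/QA_P=\operatorname{ht}P-\operatorname{ht}Q\quad(P\supseteq Q),
\]
the last equality by (L5). By Lemma~\ref{lem:crit},
\begin{equation}\label{eq:knownwant}
H^{j_0}_Q(C)_Q=0,\qquad\text{and for }P\supseteq Q:\quad P\in W\iff H_P^{j_0+e_P}(C_P)\ne0 .
\end{equation}

\begin{proposition}\label{prop:key}
There is $f\in A\setminus Q$ with $V(Q)\cap D(f)\cap W=\emptyset$ provided that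
\begin{enumerate}
\item[(a)] $\delta\le1$, or
\item[(b)] $\delta=2$ and there is $f_0\in A\setminus Q$ with $e_P\le1$ for all $P\in V(Q)\cap D(f_0)$.
\end{enumerate}
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:B} from Proposition~\ref{prop:key}]
We verify \eqref{eq:generic}. If $Q$ is maximal, $V(Q)=\{Q\}$ and there is nothing to prove. Let $Q$ be non-maximal, so $1\le\dim R_0/Q\le\dim R_0-\delta$. If $\dim R_0\le3$, then $\delta\le2$, and $\delta=2$ forces $e_P\le\dim R_0/Q=1$; so (a) or (b) holds. If $R_0$ is semilocal of dimension at most $4$, then $\delta\le3$, and $Q$ does not contain the intersection of the finitely many maximal ideals; take $f_0\notin Q$ in that intersection. A prime $P\in V(Q)\cap D(f_0)$ is not maximal, so $e_P\le\dim R_0/Q-1\le3-\delta$. For $\delta\le2$, (a) or (b) holds. For $\delta=3$ we get $V(Q)\cap D(f_0)=\{Q\}$.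
\end{proof}

The two halves of \eqref{eq:knownwant} are linked to each other and to the $N^q$ by two instances of (L2):
\[
\text{(I)}\ \ E_2^{p,q}=H^p_Q(N^q)\Rightarrow H^{p+q}_Q(C),\qquad
\text{(II)}\ \ E_2^{s,j}=H^s_P\bigl(H^j_Q(C)_P\bigr)\Rightarrow H^{s+j}_P(C_P).
\]
In (II), $P\supseteq Q$, and we use that $K_P\otimes K_Q$ is the \v Cech complex on another generating set of $P$. Sequence (I) consists of graded $S$-modules, and it shows that $H^j_Q(C)$ is $Q$-torsion. Suppose that the modules $H^j_Q(C)$ were free over $A/Q$ and that $H^s_P((A/Q)_P)=0$ for $s\ne e_P$. Then $H^{j_0}_Q(C)$, being zero at $Q$, would be zero, and in (II) the only possibly nonzero term of total degree $j_0+e_P$ would be $H^{e_P}_P(H^{j_0}_Q(C)_P)=0$. The difficulty is that $H^j_Q(C)$ is not finitely generated over $S$, so (GF) does not apply, and infinitely many applications of (GF) do not yield one $f$. The way out is to filter these modules so that the infinitely many successive quotients are all controlled by a single finitely generated module.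

\emph{Shrinking} means replacing $A$ by $A_f$ for some $f\in A\setminus Q$, and $S,R,M,F_\bullet,C,N^q$ by their localizations. This preserves the setup and the numbers $\delta,j_0,e_P$, is compatible with local cohomology and with (I), and replaces $W$ by $W\cap D(f)$. Finitely many shrinkings compose to one. We must show that $V(Q)\cap W=\emptyset$ after shrinking.

\begin{lemma}\label{lem:param}
Let $\mathfrak c\subset Q$ be an ideal with $\dim(A/\mathfrak c)_Q\le d$. There are $y_1,\dots,y_d\in Q$ such that, after shrinking, $\sqrt{(y_1,\dots,y_d)+\mathfrak c}=Q$. Then $H^p_Q(L)=H^p_{(y_1,\dots,y_d)}(L)$ for every $L$ with $\mathfrak cL=0$, and this vanishes for $p>d$.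
\end{lemma}

\begin{proof}
Lift a system of parameters of $(A/\mathfrak c)_Q$ to $Q$, adding zeros if necessary. Then $Q$ is minimal over $(y_1,\dots,y_d)+\mathfrak c$, so no other minimal prime of this ideal lies in $Q$; invert an element $f\notin Q$ of their intersection. The rest is (L1).
\end{proof}

\subsection*{Pure and good modules}
Call an $A$-module $L$ \emph{pure} if every element of $A\setminus Q$ is a nonzerodivisor on $L$, and \emph{good} if it is pure and $H^s_P(L_P)=0$ for all $P\in V(Q)$ and all $s\ne e_P$. Both properties survive shrinking.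

After shrinking, $A/Q$ is good. Indeed $\operatorname{Ext}^j_A(A/Q,A)_Q=0$ for $j\ne\operatorname{ht}Q$, and $\operatorname{Ext}^j_A(A/Q,A)=0$ for $j>\dim A$, by (L5). So one shrinking kills the finitely many finitely generated modules $\operatorname{Ext}^j_A(A/Q,A)$, $j\ne\operatorname{ht}Q$, and then local duality over $A_P$ gives $H^s_P((A/Q)_P)=0$ unless $\operatorname{ht}P-s=\operatorname{ht}Q$. We assume this from now on.

\begin{lemma}\label{lem:good}
\begin{enumerate}
\item[(F1)] An extension of pure (good) modules is pure (good). So is a union $L=\bigcup_kL_k$, $0=L_0\subset L_1\subset\cdots$, in which all $L_k/L_{k-1}$ are pure (good). Submodules and direct sums of pure modules are pure.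
\item[(F2)] A finitely generated $Q$-torsion $S$-module is good after shrinking.
\item[(F3)] Let $L_Q=0$. If $L$ is pure, then $L=0$. If $L$ is finitely generated over $S$, then $L=0$ after shrinking.
\item[(F4)] If $N$ is a finitely generated $S$-module, $y\in A$, and $N/yN$ is $Q$-torsion, then $H^1_{(y)}(N)$ is good after shrinking.
\end{enumerate}
\end{lemma}

\begin{proof}
(F1) Injectivity of a multiplication passes to extensions, unions, submodules and sums; for the vanishing use the long exact sequence and direct limits. (F2) Some $Q^l$ kills $L$. The finitely many quotients $Q^{l'}L/Q^{l'+1}L$ are finitely generated over $(A/Q)[x_1,\dots,x_m]$, so after shrinking they are free over $A/Q$ by (GF), hence good; apply (F1). (F3) Each element of $L$ is killed by an element of $A\setminus Q$; in the second case invert those that kill the generators. (F4) With $\bar N=N/\Gamma_{(y)}N$, on which $y$ is a nonzerodivisor, $H^1_{(y)}(N)=\bar N_y/\bar N=\bigcup_ky^{-k}\bar N/\bar N$. All successive quotients are isomorphic to the one module $\bar N/y\bar N$, a quotient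 of $N/yN$. One shrinking makes it good by (F2); apply (F1).
\end{proof}

\subsection*{Case (a): $\delta\le1$}
By Lemma~\ref{lem:param} with $\mathfrak c=J$ and $d=1$ we may assume $\sqrt{(y)+J}=Q$. Then $H^p_Q(N^q)=H^p_{(y)}(N^q)$ vanishes for $p\ge2$, so (I) has two columns and reduces to
\[
0\to H^1_{(y)}(N^{j-1})\to H^j_Q(C)\to H^0_Q(N^j)\to0 .
\]
The right term is good after shrinking by (F2), and the left term by (F4), since $N^{j-1}/yN^{j-1}$ is killed by $y$ and $J$. Doing this for the finitely many $j$ with $0\le j\le j_0+\dim A$, we make $H^j_Q(C)$ good for all $j\le j_0+\dim A$. By \eqref{eq:knownwant} and (F3), $H^{j_0}_Q(C)=0$. Let $P\in V(Q)$ and consider the terms of (II) with $s+j=j_0+e_P$; they have $j\le j_0+\dim A$. Those with $s\ne e_P$ vanish by goodness, and the one with $s=e_P$ has $j=j_0$. So $H_P^{j_0+e_P}(C_P)=0$ and $P\notin W$.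

\subsection*{Case (b): $\delta=2$}
Shrink so that $e_P\le1$ on $V(Q)$ and, by Lemma~\ref{lem:param}, so that $\sqrt{(y,z)+J}=Q$; here $y,z$ is a system of parameters of $R_{0,Q}$. An $A$-module killed by $J$ on which $y$ and $z$ are locally nilpotent is $Q$-torsion. Now (I) has the columns $p=0,1,2$, and the only nonzero differentials are $d_2:H^0_Q(N^q)\to H^2_Q(N^{q-1})$. Thus $H^j_Q(C)$ has a filtration with quotients
\begin{equation}\label{eq:pieces}
\begin{gathered}
\ker\bigl(H^0_Q(N^{j})\to H^2_Q(N^{j-1})\bigr),\qquad H^1_Q(N^{j-1}),\\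
\operatorname{coker}\bigl(H^0_Q(N^{j-1})\to H^2_Q(N^{j-2})\bigr).
\end{gathered}
\end{equation}
For $j=j_0$ all three vanish at $Q$, by \eqref{eq:knownwant}; call these statements $(\alpha)$, $(\beta)$, $(\gamma)$. We no longer obtain goodness: the filtration of $H^1_Q(N^q)$ below has quotients that are only submodules of a fixed good module, and submodules inherit purity alone. The hypothesis $e_P\le1$ makes purity sufficient, because (II) then has just two columns, and only $H^{j_0}_Q(C)$ and $H^{j_0+1}_Q(C)$ matter.

\medskip\noindent\emph{Step 1: for each $q$, the module $H^1_Q(N^q)$ is pure after shrinking.} Write $N=N^q$. By (L2) there is an exact sequence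
\[
0\to H^1_{(z)}(\Gamma_{(y)}N)\to H^1_{(y,z)}(N)\to\Gamma_{(z)}(H^1_{(y)}(N))\to0 .
\]
The left term is good after shrinking by (F4), since $\Gamma_{(y)}N/z\Gamma_{(y)}N$ is $Q$-torsion. With $N'=N/\Gamma_{(y)}N$ we have $H^1_{(y)}(N)=\bigcup_ky^{-k}N'/N'$, so the right term is the union of the modules $\Gamma_{(z)}(y^{-k}N'/N')$. As $\Gamma_{(z)}$ is left exact, their successive quotients embed in the one module $\Gamma_{(z)}(N'/yN')$, which is finitely generated and $Q$-torsion. By (F2) and (F1) the right term is pure after shrinking.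

\medskip\noindent\emph{Step 2: $H^{j_0}_Q(C)=0$ after shrinking.} The first piece in \eqref{eq:pieces} is finitely generated over $S$, so it vanishes by $(\alpha)$ and (F3). The second vanishes by $(\beta)$, Step~1 and (F3). For the third put $N=N^{j_0-2}$; we show that $H^2_Q(N)$ itself vanishes. By $(\gamma)$, in each degree $n$ the module $H^2_Q(N_n)_Q$ is a quotient of $H^0_Q(N^{j_0-1}_n)_Q$, so it is finitely generated over $A_Q$. Multiplication by $y$ on it is surjective: $H^2_{(y,z)}$ is right exact, so the cokernel is a localization of $H^2_{(y,z)}(N_n/yN_n)=H^2_{(z)}(N_n/yN_n)=0$. By Nakayama's lemma $H^2_Q(N_n)_Q=0$. Since $\dim(N_n)_Q\le\delta=2$, (L4) gives $\dim(N_n)_Q\le1$ for all $n$. To make this uniform in $n$, let $g_1,\dots,g_l$ be homogeneous generators of $N$ over $S$ and $\mathfrak c=\operatorname{Ann}_AN=\bigcap_k\operatorname{Ann}_A(g_k)$. If $\mathfrak c\not\subset Q$, then $N=0$ after shrinking. Otherwise $\dim(A/\mathfrak c)_Q\le1$, because each $A/\operatorname{Ann}_A(g_k)$ embeds in some $N_n$, and Lemma~\ref{lem:param} with $d=1$ gives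 $H^2_Q(N)=0$ after shrinking.

\medskip\noindent\emph{Step 3: $H^{j_0+1}_Q(C)$ is pure after shrinking.} Take $j=j_0+1$ in \eqref{eq:pieces}. The first piece is a submodule of $H^0_Q(N^{j_0+1})$, pure by (F2) and (F1); the second is pure by Step~1. The third is $\mathcal H/I$, where $\mathcal H=H^2_Q(N^{j_0-1})$ and $I$, the image of $H^0_Q(N^{j_0})$, is finitely generated over $S$. Quotients of pure modules need not be pure, so we need an explicit description of $\mathcal H$, and $(\beta)$ provides it.

Let $\bar N=N^{j_0-1}/\Gamma_Q(N^{j_0-1})$. Then $\mathcal H=H^2_Q(\bar N)$, $H^0_Q(\bar N)=0$, and $H^1_Q(\bar N)_Q=0$ by $(\beta)$. By (L4) each nonzero $(\bar N_n)_Q$ has depth at least $2$ over the $2$-dimensional ring $R_{0,Q}$, so it is Cohen--Macaulay of dimension $2$, and $y,z$ is a system of parameters for it. A system of parameters of a Cohen--Macaulay module over a local ring is a regular sequence \cite[Thm~2.1.2(d)]{BH}. So the finitely generated $S$-modules $0:_{\bar N}y$ and $0:_{\bar N/y\bar N}z$ vanish at $Q$, and by (F3) we may assume that $y$ is a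 nonzerodivisor on $\bar N$ and $z$ on $\bar N/y\bar N$. Put $Y_k=y^{-k}\bar N/\bar N$ and $Y=\bigcup_kY_k=H^1_{(y)}(\bar N)$. Since $Y_k/Y_{k-1}\cong\bar N/y\bar N$, the element $z$ is a nonzerodivisor on $Y$, and by (L2)
\[
\mathcal H=H^1_{(z)}(Y)=Y_z/Y=\bigcup_lZ_l,\qquad Z_l=z^{-l}Y/Y=(0:_{\mathcal H}z^l)\cong Y/z^lY .
\]

First, $\mathcal H$ is pure after shrinking. We have $Z_l/Z_{l-1}\cong Y/zY$ for all $l\ge1$. The snake lemma for multiplication by $z$ on $0\to Y_{k-1}\to Y_k\to\bar N/y\bar N\to0$ gives $0\to Y_{k-1}/zY_{k-1}\to Y_k/zY_k\to\bar N/(y,z)\bar N\to0$. So $Y/zY$ is the union of the $Y_k/zY_k$, with all successive quotients isomorphic to the finitely generated $Q$-torsion module $\bar N/(y,z)\bar N$. Apply (F2) once and (F1) twice.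

Next, $I$ is finitely generated and $Q$-torsion, so $I\subset I':=0:_{\mathcal H}(y^k,z^k)$ for some $k$. The map $h\mapsto(y^kh,z^kh)$ embeds $\mathcal H/I'$ in $\mathcal H\oplus\mathcal H$, so $\mathcal H/I'$ is pure. The module $I'$ is the kernel of $y^k$ on $Z_k\cong Y/z^kY$. Multiplication by $y^k$ gives an exact sequence $0\to Y_k\to Y\to Y\to0$, and since $z^k$ is a nonzerodivisor on $Y$, the snake lemma gives $0\to Y_k/z^kY_k\to Y/z^kY\xrightarrow{\,y^k\,}Y/z^kY\to0$. So $I'\cong Y_k/z^kY_k$ is finitely generated over $S$, and the $Q$-torsion module $I'/I$ is pure after shrinking by (F2). By (F1), $\mathcal H/I$, an extension of $\mathcal H/I'$ by $I'/I$, is pure.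

\medskip\noindent\emph{Step 4: conclusion.} Let $P\in V(Q)$, $P\ne Q$; then $e_P=1$. Consider the terms of (II) with $s+j=j_0+1$. For $s=0$ we have $H^0_P(H^{j_0+1}_Q(C)_P)=0$, because by Step~3 any element of $P\setminus Q$ is a nonzerodivisor. The term with $s=1$ vanishes by Step~2. For $s\ge2$, the $Q$-torsion module $H^j_Q(C)_P$ is a direct limit of finitely generated $A_P$-modules supported on $V(QA_P)$, which has dimension $1$; so $H^s_P$ of it vanishes by (L4). Hence $H_P^{j_0+1}(C_P)=0$, and $P\notin W$ by \eqref{eq:knownwant}. Since also $Q\notin W$, this proves Proposition~\ref{prop:key}, and with it Theorem~\ref{thm:B}. \qed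

\begin{remark}
The Gorenstein property of $A$ enters in Lemma~\ref{lem:crit}, in the formula for $e_P$ and in making $A/Q$ good; finiteness of $\dim A$ keeps the number of shrinkings finite. Proposition~\ref{prop:key} does not extend to $\delta=3$, even with $e_P\le1$. In Corollary~\ref{cor:counter} take $A=R_0$ and $Q=(a,b,c)$. Then $Q\notin W$, $\delta=3$, and $V(Q)\cong\operatorname{Spec}K[t,t^{-1}]$; the set $W$ consists of infinitely many closed points of $V(Q)$, so it meets every nonempty open subset. Step~4 uses only $e_P\le1$ and the conclusions of Steps~2 and~3, so one of these conclusions fails once (I) has a column $p=3$.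
\end{remark}

\begin{thebibliography}{9}

\bibitem{BH} Bruns and Herzog, \emph{Cohen--Macaulay Rings}.

\bibitem{Mat} Matsumura, \emph{Commutative Ring Theory}.

\bibitem{lc} \emph{Some properties of graded local cohomology modules}, \texttt{http://s.web.umkc.edu/segal/papers/lc.pdf}.

\end{thebibliography}
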